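# Centralizers of roots of $\Delta^2/\Delta_{\mathbf I}^2$ in the positive braid monoid

## 1. Odd dihedral groups and $\mathbf w=\Delta$

Let $m\ge 3$ be odd, and let $W=\langle s,t\rangle$ be the dihedral group of order $2m$ acting on a real plane, complexified to $V=\mathbb C^2$. The positive braid monoid $B^+$ is generated by two letters, also written $s,t$ here, with the single relation $sts\cdots=tst\cdots$ ($m$ letters on each side). The common value of the two sides is $\Delta$. The braid group $B$ is the group with the same presentation.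

Consider the elements of $B^+$ that commute with $\Delta$:
$$M=\{x\in B^+ : x\Delta=\Delta x\}.$$
The question of this lecture, in its smallest instance, is whether the fractions of $M$ form the braid group of a reflection group read off from $w_0$, the image of $\Delta$ in $W$.

**The monoid side.** We determine $M$. We use that $B^+$ is cancellative and has greatest common left divisors, and that the left divisors of $\Delta$ correspond to the elements of $W$ through reduced words. As $m$ is odd, $\Delta t=(sts\cdots s)t=s(ts\cdots st)=s\Delta$, and likewise $\Delta s=t\Delta$. So $\Delta x=\sigma(x)\Delta$, where $\sigma$ exchanges $s$ and $t$, and $M=\{x:\sigma(x)=x\}$. Let $x\in M$, $x\neq 1$, and let $h$ be the greatest common left divisor of $x$ and $\Delta$. Then $h\ne1$, since some letter divides $x$ and every letter divides $\Delta$. Also $\sigma(h)=h$, since $\sigma$ fixes $x$ and $\Delta$. An element of $W$ of length strictly between $0$ and $m$ has exactly one reduced word, and exchanging the letters gives a different one.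 So the only $\sigma$-fixed left divisors of $\Delta$ are $1$ and $\Delta$. Hence $h=\Delta$, $x=\Delta x'$, and $x'\in M$ by cancellation. By induction on length, $M=\{\Delta^n:n\ge0\}$, with group of fractions $\mathbb Z$.

**The reflection side.** We find the group and its braid group. The element $w_0$ is a product of $m$ reflections, so it has determinant $-1$ and is a reflection of the plane. Its $(-1)$-eigenspace $V_2$ is a line. A rotation $\rho\in W$ has odd order and $w_0\rho w_0^{-1}=\rho^{-1}$, so it commutes with $w_0$ only if $\rho=1$. If a reflection $r\in W$ commutes with $w_0$, then so does the rotation $rw_0$, so $r=w_0$. Hence $G=C_W(w_0)=\{1,w_0\}$ acts on the line $V_2$ by $\pm1$. It is a reflection group on $V_2$ with hyperplane $\{0\}$. The map $z\mapsto z^2$ identifies $(V_2\setminus 0)/G$ with $\mathbb C^\times$, whose fundamental group is $\mathbb Z$. The two sides agree.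

**What changes in general.** The argument rested on one fact: if $x$ commutes with $\Delta$, then so does its head $\gcd(x,\Delta)$. Replace $\Delta$ by another root of $\Delta^2$ and this fails. Take $m=3$ and $\mathbf w=st$. Then $(st)^3=(sts)(tst)=\Delta^2$, and $x=(st)^2$ commutes with $\mathbf w$. But $x=stst=(sts)t=\Delta t$, so the head of $x$ is $\Delta$, and $\Delta\, st=ts\,\Delta\neq st\,\Delta$. The head of an element of the centralizer need not lie in the centralizer, and induction on heads stops at its first step.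

Three further things change. We shall take roots not of $\Delta^2$ but of $\Delta^2/\Delta_{\mathbf I}^2$ for a subset $\mathbf I$ of the generators. The group $G$ will be a complex reflection group, with no chambers of its own. And it will no longer be clear which hyperplanes of the eigenspace are mirrors of $G$.

## 2. The statement for finite Coxeter groups

Let $W$ be a finite Coxeter group with simple reflections $S$, acting on its complexified reflection representation $V=V_{\mathbb R}\otimes\mathbb C$. Let $B$ be its Artin braid group and $B^+\subset B$ the positive braid monoid, with generators $\mathbf S=\{\mathbf s\mid s\in S\}$. For $v\in W$ let $\mathbf v\in B^+$ be its canonical lift, obtained from any reduced expression. $\Delta$ is the lift of the longest element $w_0$. For $I\subset S$ we have the corresponding $\mathbf I\subset\mathbf S$, the parabolic subgroup $W_I$ with longest element $w_I$, the submonoid $B^+_{\mathbf I}$ generated by $\mathbf I$, and the lift $\Delta_{\mathbf I}$, also written $\Delta_I$, of $w_I$.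 Put
$$p_I:=\Delta^2/\Delta_{\mathbf I}^2:=\Delta_{\mathbf I}^{-2}\Delta^2\in B^+ .$$
Write $x\le y$ if $x$ left-divides $y$, that is, $x^{-1}y\in B^+$. Write $\bar g\in W$ for the image of $g\in B$, and $\ell:B\to\mathbb Z$ for the homomorphism sending each generator to $1$. It is nonnegative on $B^+$, and zero there only at $1$. When no confusion is possible, an element of $\mathbf S$ is written $s$, without boldface.

**Standard facts on braids.**

* **(F1)** $B^+$ embeds in $B$, is cancellative, and has lcm's $\vee$ and gcd's for $\le$. Moreover $a(x\vee y)=ax\vee ay$ and $\gcd(ax,ay)=a\gcd(x,y)$.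
* **(F2)** $\Delta^2$ is central. Conjugation by $\Delta$ permutes $\mathbf S$, by $s\mapsto w_0sw_0$. Every $x\in B^+$ satisfies $x\le\Delta^{2n}$ for some $n$.
* **(F3)** The left divisors of $\Delta$ are the lifts $\mathbf u$, $u\in W$, called *simple*. A left divisor of a simple element is simple. If $\ell(uu')=\ell(u)+\ell(u')$, the lift of $uu'$ is $\mathbf u\mathbf u'$. One has $\mathbf s\le\mathbf u$ iff $\ell(su)<\ell(u)$.
* **(F4)** $B^+_{\mathbf J}$ is the Artin monoid of $W_J$, $\Delta_J$ is the lcm of $\mathbf J$, and $\Delta_J^2$ is central in the group generated by $\mathbf J$.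

For $\mathbf x\in B^+$, the notation $\mathbf x\mathbf I\mathbf x^{-1}=\mathbf I$ means that conjugation by $\mathbf x$ maps the set $\mathbf I$ onto itself.

**Definition 2.1.** $\mathbf x\in B^+$ is *$\mathbf I$-reduced* if no element of $\mathbf I$ left-divides $\mathbf x$. In type $A_2$ with $\mathbf I=\{s\}$, the element $ts$ is $\mathbf I$-reduced, while $tst=sts$ is not.

**Definition 2.2.** A cancellative monoid is an *Ore monoid* if any two of its elements have a common right multiple and a common left multiple. It then embeds in its *group of fractions*, all of whose elements are $ab^{-1}$ with $a,b$ in the monoid. A submonoid of a group that satisfies the Ore conditions has the subgroup it generates as its group of fractions.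

**Setting.** Let $d\ge1$, $\zeta_d=e^{2i\pi/d}$, $\mathbf I\subset\mathbf S$ and $\mathbf w\in B^+$ with
$$\mathbf w^d=\Delta^2/\Delta_{\mathbf I}^2 .$$
Let $w\in W$ be the image of $\mathbf w$ and $V_d\subset V$ the $\zeta_d$-eigenspace of $w$. We take as known that $\mathbf w\mathbf I\mathbf w^{-1}=\mathbf I$, that $C_W(V_d)\subset W_I$, and that the following conditions are equivalent:

(a) $\mathbf w$ is *not extendible*: there are no $\mathbf J\subsetneq\mathbf I$ and $\mathbf v\in B^+_{\mathbf I}$ with $(\mathbf v\mathbf w)^d=\Delta^2/\Delta_{\mathbf J}^2$;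

(b) $C_W(V_d)=W_I$, and $V_d$ is a maximal $\zeta_d$-eigenspace of elements of $W$.

Let $C_W(wW_I)=\{x\in N_W(W_I): x\,wW_I\,x^{-1}=wW_I\}$. If $\mathbf w$ is not extendible, this group preserves $V_d$ and $W_I=C_W(V_d)$ acts trivially on it, so $G:=C_W(wW_I)/W_I$ acts faithfully on $V_d$. It is known that $G$ is a complex reflection group on $V_d$, that is, a finite group generated by elements fixing a hyperplane pointwise. Its braid group is $\pi_1(V_d^{\rm reg}/G)$, where $V_d^{\rm reg}$ is the complement in $V_d$ of the reflecting hyperplanes of the reflections of $G$.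

The following was posed as a conjecture in "Deligne-Lusztig Varieties And Conjugacy Of Braids".

**Main Theorem 2.3.** In the setting above, with $\mathbf w$ not extendible,
$$M=\{\mathbf x\in C_{B^+}(\mathbf w):\ \mathbf x\mathbf I\mathbf x^{-1}=\mathbf I,\ \mathbf x\ \text{is } \mathbf I\text{-reduced}\}$$
is a cancellative Ore monoid whose group of fractions is isomorphic to $\pi_1(V_d^{\rm reg}/G)$. Thus the conjecture is true.

If $I=\emptyset$, the conditions on $\mathbf I$ are empty, $\mathbf w$ is automatically not extendible, and $M=C_{B^+}(\mathbf w)$. That was the situation of Section 1.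

**Example 2.4 ($I\ne\emptyset$).** Type $A_4$, $W=\mathfrak S_5$, with $s_1,\dots,s_4$ the adjacent transpositions and $\sigma_i$ the corresponding generators of $B^+$. Put $y_j=\sigma_j\cdots\sigma_4\sigma_4\cdots\sigma_j$. If $\Delta_{[j]}$ is the Garside element of $\{\sigma_j,\dots,\sigma_4\}$, then $\Delta_{[j]}=\Delta_{[j+1]}\,\sigma_j\cdots\sigma_4=\sigma_4\cdots\sigma_j\,\Delta_{[j+1]}$, so $y_j=\Delta_{[j+1]}^{-1}\Delta_{[j]}\cdot\Delta_{[j]}\Delta_{[j+1]}^{-1}=\Delta_{[j+1]}^{-2}\Delta_{[j]}^2$. So the $y_j$ commute with each other, and $y_j$ commutes with $\sigma_{j+1},\dots,\sigma_4$. Let $\mathbf I=\{\sigma_4\}$, so that $p_I=y_1y_2y_3$, and let $\mathbf w=\sigma_1\sigma_2y_3=\sigma_1\sigma_2\sigma_3\sigma_4^2\sigma_3$. Using that $y_3$ commutes with $\sigma_1$, that $y_2=\sigma_2y_3\sigma_2$ and that $y_1=\sigma_1y_2\sigma_1$,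
$$\mathbf w^3=\sigma_1\sigma_2\sigma_1\,y_3\sigma_2y_3\,\sigma_1\sigma_2y_3=\sigma_2\sigma_1(\sigma_2y_3\sigma_2)y_3\sigma_1\sigma_2y_3=\sigma_2(\sigma_1y_2\sigma_1)y_3\sigma_2y_3=y_1(\sigma_2y_3\sigma_2)y_3=y_1y_2y_3=p_I .$$
So $d=3$. The image $w=s_1s_2$ is a $3$-cycle on $\{1,2,3\}$. Its $\zeta_3$-eigenspace is spanned by a vector whose first three coordinates are the three cube roots of unity and whose last two are $0$. The pointwise stabilizer of this line is $\langle s_4\rangle=W_I$. The $\zeta_3$-eigenspace of a permutation has dimension the number of its cycles of length divisible by $3$, hence at most $1$ in $\mathfrak S_5$. So (b) holds. Here $V_3$ is a line; we shall see in 11.1 that $G$ is the centralizer of $w$ among the elements of $W$ fixing the root of $s_4$. These form the $\mathfrak S_3$ on $\{1,2,3\}$, so $G\cong\mathbb Z/3$, and the theorem says that the fractions of $M$ form $\pi_1(\mathbb C^\times/\mu_3)\cong\mathbb Z$.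

**Example 2.5 (non-extendibility cannot be dropped).** Type $A_2$, $\mathbf I=\{s\}$, $d=1$, $\mathbf w=p_I=s^{-2}\Delta^2=tsst$. It is extendible, by $\mathbf v=s^2$ and $\mathbf J=\emptyset$. The image of $\mathbf w$ in $W$ is $1$, so $V_1=V$ and (b) fails. Here $C_W(wW_I)/W_I=N_W(W_I)/W_I$ is trivial, since $\langle s\rangle$ is its own normalizer in $\mathfrak S_3$, and the braid group of the trivial group is trivial. But $M$ contains $\mathbf w\neq1$: it commutes with itself and with $s$ (as $s^2$ and $\Delta^2$ do), and it is $\mathbf I$-reduced (see 5.6). So the group of fractions of $M$ is not trivial.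

## 3. Roots, the space $X$, and the two theorems behind Theorem 2.3

Let $\Phi$ be the root system with unit-length roots, regarded as linear forms, with $(u\alpha)(x)=\alpha(u^{-1}x)$. The simple roots $\Pi=\{\alpha_s\}_{s\in S}$ form a basis of $V_{\mathbb R}^{*}$, and $C_0=\{\alpha_s>0\ \forall s\}\subset V_{\mathbb R}$ is the fundamental chamber. For $J\subset S$ we have $\Pi_J$, $\Phi_J$, the face $F_J=\{\alpha_s=0\ (s\in J),\ \alpha_s>0\ (s\notin J)\}$, and $J^{*}=w_0Jw_0$. So $w_0\Pi_J=-\Pi_{J^{*}}$ and $\Delta^{-1}\mathbf J\Delta=\mathbf J^{*}$.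

**Standard facts on $W$.**

* **(F5)** Pointwise stabilizers in $W$ of subsets of $V$ are generated by reflections (Steinberg).
* **(F6)** $\ell(su)<\ell(u)$ iff $u^{-1}\alpha_s<0$. The length $\ell(u)$ is the number of pairs $\pm\alpha$ whose sign differs on $C_0$ and $uC_0$. The closure of $C_0$ is a fundamental domain for $W$ on $V_{\mathbb R}$, and points of $F_J$ have stabilizer $W_J$. $W_J$ is simply transitive on the bases of $\Phi_J$.

Fix $I\subset S$. Put $X=V^{W_I}$, $X_{\mathbb R}=X\cap V_{\mathbb R}$ and $N_I=\{n\in W:n\Pi_I=\Pi_I\}$. If $x$ normalizes $W_I$, then $x\Pi_I$ is a base of $\Phi_I$, so $x\Pi_I=u\Pi_I$ for a unique $u\in W_I$. Hence $N_W(W_I)=W_I\rtimes N_I$ and $W_I\cap N_I=1$. Put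
$$X^{\rm reg}=\{x\in X:\alpha(x)\neq0\ \ \forall\alpha\in\Phi\setminus\Phi_I\}=\{x\in X:C_W(x)=W_I\},$$
the equality by (F5). $N_I$ acts freely on $X^{\rm reg}$, because $nx=x$ gives $n\in W_I\cap N_I=1$.

**Definition 3.1.** For $J,K\subset S$, let $\mathcal C(J,K)$ be the set of $\mathbf J$-reduced $x\in B^+$ with $x^{-1}\mathbf Jx=\mathbf K$, and let $\mathcal G(J,K)=\{cp_K^{-n}:c\in\mathcal C(J,K),\ n\ge0\}\subset B$. Put $\Gamma=\mathcal G(I,I)$. Section 5 shows that the $\mathcal C(J,K)$ form a category and the $\mathcal G(J,K)$ a groupoid, so that $\Gamma$ is a group.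

In type $A_2$, $s(ts)=(ts)t$ and $s\not\le ts$, so $ts\in\mathcal C(\{s\},\{t\})$. Similarly $st\in\mathcal C(\{t\},\{s\})$. Their product is $tsst=p_{\{s\}}$.

**Theorem B.** Let $b\in\Gamma$, $d\ge1$, $k\in\mathbb Z$ with $b^d=p_I^k$. Put $\zeta=e^{2i\pi k/d}$, $E=\{x\in X:\bar bx=\zeta x\}$, $E^\circ=E\cap X^{\rm reg}$. Then $E^\circ\ne\emptyset$, the universal cover of $E^\circ$ is contractible, $C_{N_I}(\bar b)$ acts freely on $E^\circ$, and
$$C_\Gamma(b)\cong\pi_1\big(E^\circ/C_{N_I}(\bar b)\big).$$
Moreover $\{x\in\mathcal C(I,I):xb=bx\}$ is a cancellative Ore monoid with group of fractions $C_\Gamma(b)$.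

**Theorem C.** In the setting of Section 2, under (b), the reflecting hyperplanes of the reflections of $G$ on $V_d$ are exactly the $H\cap V_d$, for $H$ a reflecting hyperplane of $W$ not containing $V_d$.

Theorem B does not use non-extendibility. Theorem C is a statement about hyperplanes, and it is where (b) is used.

## 4. A covering, a rotation, and the trouble with fixed points

Here is the natural topological plan for Theorem B. Suppose we had a contractible space $\widetilde Y$ with a free action of $\Gamma$ and $\widetilde Y/\Gamma=X^{\rm reg}/N_I$, and suppose the rotations $x\mapsto e^{-is}x$ lift to $\widetilde Y$ and commute with $\Gamma$. Let $T$ be the lift of multiplication by $\zeta^{-1}$, and $\phi=b\circ T$. Then $\phi$ covers $\zeta^{-1}\bar b$, so its fixed set $Z$ lies over $E^\circ$. The group $C_\Gamma(b)$ acts on $Z$. If $Z$ is nonempty and simply connected, it should be the universal cover of $E^\circ/C_{N_I}(\bar b)$, with group $C_\Gamma(b)$.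

The plan stops at the words "nonempty and simply connected". The map $\phi$ will have finite order, but contractibility of $\widetilde Y$ says nothing about the fixed set of a finite-order homeomorphism. The antipodal map of the infinite sphere $S^\infty$ has order $2$ on a contractible space and no fixed point. On the suspension of $S^\infty$, again contractible, it fixes exactly the two poles. We need a contraction that commutes with $\phi$.

Such a contraction comes from an ordered set with joins. Rotate $x\in X^{\rm reg}$ and watch the real point $\mathrm{Re}(e^{i\theta}x)\in X_{\mathbb R}$ as $\theta$ grows. It crosses each wall $\ker\alpha$ once per half-turn. If we multiply, at each crossing, by the corresponding element of the ribbon category, we get a *monotone* function $f$ of $\theta$ with values in an ordered set $\mathcal D\subset B$. Now forget $x$ and consider *all* monotone functions $\mathbb R\to\mathcal D$ with the right behavior under $\theta\mapsto\theta+\pi$. If $\mathcal D$ has joins, any two such functions have a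 pointwise join, and every order-preserving symmetry respects it. The join of a $\phi$-orbit is then a fixed function, and joining with it contracts the whole space of functions through maps that commute with $\phi$. So the fixed functions form a nonempty contractible space. It then remains to come back from functions to points $x$, and an integral over $\theta$ will do this, again compatibly with $\phi$.

## 5. The ribbon category and its lattice order

This section produces $\mathcal D$. For $x\in\mathcal C(J,K)$ and $s\in\mathbf J$, write $sx=xs_x$ with $s_x\in\mathbf K$.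

**5.1. Ribbons are transverse to $B^+_{\mathbf J}$.** *If $x\in\mathcal C(J,K)$ and $a\in B^+_{\mathbf J}$, then $a\vee x=ax$.* This will be used to test reducedness. For $s\in\mathbf J$, $sx=xs_x$ is a common multiple of $s$ and $x$, so $x\le s\vee x\le xs_x$. Hence $s\vee x\in\{x,xs_x\}$. It is not $x$, since $s\not\le x$. So $s\vee x=sx$. For $a=a's$, assuming the claim for $a'$: since $a'\le a's$,
$$a's\vee x=a's\vee(a'\vee x)=a's\vee a'x=a'(s\vee x)=a'sx .$$

**5.2. Closure under products.** *If $x\in\mathcal C(J,K)$, $y\in\mathcal C(K,L)$, then $xy\in\mathcal C(J,L)$.* So $\mathcal C$ is a category. Clearly $(xy)^{-1}\mathbf J(xy)=\mathbf L$. If $s\in\mathbf J$ and $s\le xy$, then $xs_x=sx=s\vee x\le xy$, so $s_x\le y$, a contradiction.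

**5.3. Closure under left quotients.** *If $x\in\mathcal C(J,K)$, $m\in\mathcal C(J,L)$ and $x\le m$, then $x^{-1}m\in\mathcal C(K,L)$.* So divisibility in $B^+$ between ribbons is divisibility in $\mathcal C$. Conjugation is clear. If $t\in\mathbf K$ and $t\le x^{-1}m$, then $s:=xtx^{-1}\in\mathbf J$ and $s\le sx=xt\le m$, a contradiction.

**5.4. Closure under lcm's.** *If $x\in\mathcal C(J,K)$, $y\in\mathcal C(J,K')$ and $m=x\vee y$, then $m\in\mathcal C(J,L)$ for some $L$.* This is where joins come from. For $s\in\mathbf J$, $sm=sx\vee sy=xs_x\vee ys_y\ge x\vee y=m$, so $sm=mt$ with $\ell(t)=1$, that is, $t\in\mathbf S$. Thus $m^{-1}\mathbf Jm\subset\mathbf S$. If $s\le m$, then $sx=s\vee x\le m$ and $sy=s\vee y\le m$ by 5.1, so $sm=sx\vee sy\le m$, impossible by length.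

**5.5. Ribbons transport $\Delta_J$ and $p_J$.** Let $x\in\mathcal C(J,K)$. Conjugation by $x$ is an isomorphism $B^+_{\mathbf J}\to B^+_{\mathbf K}$ carrying $\mathbf J$ onto $\mathbf K$. As $\Delta_J$ is the lcm of the generators in $B^+_{\mathbf J}$, and likewise for $K$, we get $x^{-1}\Delta_Jx=\Delta_K$. Since $\Delta^2$ is central, $p_Jx=xp_K$.

**5.6. Simple ribbons from roots.** *If $u^{-1}\Pi_J=\Pi_K$, then $\mathbf u\in\mathcal C(J,K)$.* This supplies elements of $\mathcal C$. For $s\in J$ let $s'=u^{-1}su\in K$. Then $u^{-1}\alpha_s=\alpha_{s'}>0$, so $\ell(su)=\ell(u)+1=\ell(us')$. Hence $\mathbf s\mathbf u=\mathbf u\mathbf s'$ and $\mathbf s\not\le\mathbf u$.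

In particular let $\delta_J:=\Delta_J^{-1}\Delta$, the lift of $w_Jw_0$. Since $(w_Jw_0)^{-1}\Pi_J=w_0(-\Pi_J)=\Pi_{J^{*}}$, we have $\delta_J\in\mathcal C(J,J^{*})$. From $\Delta\Delta_{J^{*}}\Delta^{-1}=\Delta_J$ we get $\delta_J\delta_{J^{*}}=\Delta_J^{-1}\Delta\Delta_{J^{*}}^{-1}\Delta=\Delta_J^{-2}\Delta^2=p_J$, so $p_J\in\mathcal C(J,J)$. In particular $p_J$ is $\mathbf J$-reduced.

**5.7. Every ribbon divides a power of $p_J$.** *If $x\in\mathcal C(J,K)$, then $xz=p_J^n$ for some $n\ge0$, $z\in\mathcal C(K,J)$.* This will invert ribbons. Choose $n$ with $x\le\Delta^{2n}=\Delta_J^{2n}p_J^n$. By 5.1, $\Delta_J^{2n}x=\Delta_J^{2n}\vee x\le\Delta_J^{2n}p_J^n$, so $x\le p_J^n$. Apply 5.3.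

**5.8. The groupoid $\mathcal G$.** We check that $\mathcal G$ is closed under products and inverses. By 5.5, $cp_K^{-n}\cdot c'p_L^{-m}=cc'p_L^{-n-m}$ for $c\in\mathcal C(J,K)$, $c'\in\mathcal C(K,L)$. By 5.7, if $xz=p_J^n$, then $(xp_K^{-m})^{-1}=p_K^mzp_J^{-n}\in\mathcal G(K,J)$. So the $\mathcal G(J,K)$ form a groupoid, and $\Gamma$ is a group. Since $p_K$ commutes with $\mathbf K$, every $g\in\mathcal G(J,K)$ satisfies
$$g^{-1}\mathbf Jg=\mathbf K,\qquad g^{-1}\Delta_Jg=\Delta_K,\qquad p_Jg=gp_K .$$
In particular $p_I$ is central in $\Gamma$.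

**5.9. Images in $W$.** *If $g\in\mathcal G(J,K)$, then $\bar g^{-1}\Pi_J=\Pi_K$.* This links $\mathcal G$ to geometry. Since $\bar p_K=1$, it suffices to treat $x\in\mathcal C(J,K)$, $x\neq1$. Let $x_1=\gcd(x,\Delta)\ne1$. For $s\in\mathbf J$ we have $x\le xs_x=sx$ and $\Delta\le\Delta\cdot\Delta^{-1}s\Delta=s\Delta$, so $x_1\le\gcd(sx,s\Delta)=sx_1$. By length $sx_1=x_1t$ with $t\in\mathbf S$. Also $x_1$ is $\mathbf J$-reduced, since $x_1\le x$. So $x_1\in\mathcal C(J,K')$ with $\mathbf K'=x_1^{-1}\mathbf Jx_1$, and $x_1^{-1}x\in\mathcal C(K',K)$ by 5.3. By induction on length, $x$ is a product of simple elements of $\mathcal C$. For a simple $\mathbf u\in\mathcal C(J,K)$ and $s\in J$: $\mathbf s\not\le\mathbf u$ gives $u^{-1}\alpha_s>0$, and $u^{-1}su=s'\in K$ gives $u^{-1}\alpha_s=\pm\alpha_{s'}$. So $u^{-1}\alpha_s=\alpha_{s'}$, and $u^{-1}\Pi_J=\Pi_K$ by cardinality.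

(Heads do work for ribbons: it is the commutation with $\mathbf w$ that they destroy.)

**Definition 5.10.** Let $\mathcal D=\bigcup_J\mathcal G(I,J)\subset B$; the set $J$ is determined by $g\in\mathcal D$, through $\mathbf J=g^{-1}\mathbf Ig$. For $g\in\mathcal G(I,J)$, $h\in\mathcal G(I,K)$ put $g\le h$ iff $g^{-1}h\in\mathcal C(J,K)$. Put $D(g)=\Delta_I^{-1}g\Delta$.

The relation $\le$ is transitive by 5.2 and antisymmetric by length, so it is a partial order. If $g\le h$ and $\ell(g)=\ell(h)$, then $g=h$. Left multiplication by $\Gamma$ preserves $\mathcal D$ and $\le$.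

**5.11. $D$ is an order automorphism of $\mathcal D$, commuting with $\Gamma$, with $g\le D(g)$ and $D^2(g)=p_Ig$.** This is the half-turn. For $g\in\mathcal G(I,J)$, $\Delta_I^{-1}g=g\Delta_J^{-1}$, so $D(g)=g\delta_J\in\mathcal G(I,J^{*})$ and $g\le D(g)$. Also $D^2(g)=g\delta_J\delta_{J^{*}}=gp_J=p_Ig$, so $D^2$, hence $D$, is bijective. Since $D(g)^{-1}D(h)=\Delta^{-1}g^{-1}h\Delta$, and conjugation by $\Delta$ is an automorphism of $B^+$ permuting $\mathbf S$ and sending $\mathbf J$ to $\mathbf J^{*}$ for every $J$, $g\le h$ iff $D(g)\le D(h)$. Elements of $\Gamma$ commute with $\Delta_I$ by 5.8, so $D$ commutes with left multiplication by $\Gamma$.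

**5.12. Joins exist in $\mathcal D$, and for all $g,h\in\mathcal D$ there is $n\ge0$ with $D^{-2n}h\le g$.** Let $g\in\mathcal G(I,K)$, $h\in\mathcal G(I,L)$, and write $h^{-1}g=cp_K^{-n}$ with $c\in\mathcal C(L,K)$. Put $k_0=hp_L^{-n}=p_I^{-n}h=D^{-2n}h$. Then $k_0^{-1}g=p_L^ncp_K^{-n}=c$ and $k_0^{-1}h=p_L^n$ are in $\mathcal C$, so $k_0\le g$ and $k_0\le h$. By 5.4, $m=c\vee p_L^n$ lies in $\mathcal C(L,L')$ for some $L'$, and by 5.3 $k_0m$ is an upper bound of $g$ and $h$. If $u\ge g,h$, then $k_0^{-1}u\in\mathcal C$ is a multiple of $c$ and of $p_L^n$, hence of $m$, so $k_0m\le u$ by 5.3.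

As order automorphisms, $D$ and the elements of $\Gamma$ preserve joins.

## 6. Chambers of $X_{\mathbb R}$

Let $\mathcal V=\{v\in W:v^{-1}\Pi_I\subset\Pi\}$. For $v\in\mathcal V$ put $J=v^{-1}Iv$, so that $v\Pi_J=\Pi_I$, and $C_v=vF_J$.

**6.1. The $C_v$ ($v\in\mathcal V$) are exactly the distinct connected components of $X_{\mathbb R}\setminus\bigcup_{\alpha\in\Phi\setminus\Phi_I}\ker\alpha$.** This names the regions a rotating point visits. $C_v$ is convex and open in $vV_{\mathbb R}^{W_J}=X_{\mathbb R}$. If $\alpha\notin\Phi_I$, then $v^{-1}\alpha\notin\Phi_J$ has a nonzero coefficient on some simple root outside $\Pi_J$, and all its coefficients have one sign. So $\alpha$ has constant nonzero sign on $C_v$, namely its sign on $vC_0$. If $C_v\cap C_{v'}\ne\emptyset$, then by (F6) $J=J'$ and $v^{-1}v'\in W_J$. As $v^{-1}v'\Pi_J=\Pi_J$, we get $v=v'$. Finally let $y\in X_{\mathbb R}$ be off all $\ker\alpha$, $\alpha\notin\Phi_I$. Then $C_W(y)=W_I$ by (F5). Write $y\in uF_J$ with $u$ of minimal length in $uW_J$. Then $uW_Ju^{-1}=W_I$,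 and by minimality $u\Pi_J$ consists of positive roots. It is a base of $\Phi_I$, so $u\Phi_J^+=\Phi_I^+$, $u\Pi_J=\Pi_I$, $u\in\mathcal V$ and $y\in C_u$. So the complement of the hyperplanes is the disjoint union of the open connected sets $C_v$.

For $n\in N_I$ and $v\in\mathcal V$ we have $nv\in\mathcal V$, with the same $J$, and $C_{nv}=nC_v$. For $g\in\mathcal G(I,J)$, $\bar g\in\mathcal V$ by 5.9, with associated subset $J$.

**6.2. Opposite chambers.** Put $v^{*}:=w_Ivw_0=vw_Jw_0$ (conjugation by $v^{-1}$ takes $(W_I,\Pi_I)$ to $(W_J,\Pi_J)$, so $w_Iv=vw_J$). Then $(v^{*})^{-1}\Pi_I=w_0w_J\Pi_J=\Pi_{J^{*}}$, so $v^{*}\in\mathcal V$ with subset $J^{*}$. Since $w_0F_{J^{*}}=-F_J$ and $w_J$ fixes $F_J$ pointwise, $C_{v^{*}}=-C_v$. Also $\overline{D(g)}=w_I\bar gw_0=\bar g^{\,*}$: $D$ lifts the antipode.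

**6.3. Wall-crossing elements.** For $v,v'\in\mathcal V$ with subsets $J,J'$, let $r(v,v')$ be the lift of $v^{-1}v'$. Since $(v^{-1}v')^{-1}\Pi_J=\Pi_{J'}$, it lies in $\mathcal C(J,J')$ by 5.6. Let $\mathrm{Sep}(v,v')$ be the set of pairs $\pm\alpha\notin\Phi_I$ with opposite signs on $C_v$ and $C_{v'}$. Since $v^{-1}\Phi_I^+=\Phi_J^+>0$ and similarly for $v'$, no root of $\Phi_I$ separates $vC_0$ from $v'C_0$. The other roots have the same signs on $vC_0$ as on $C_v$. Hence
$$\ell(v^{-1}v')=|\mathrm{Sep}(v,v')| .$$
$\mathrm{Sep}(v,v'')$ is the symmetric difference of $\mathrm{Sep}(v,v')$ and $\mathrm{Sep}(v',v'')$, so by (F3)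
$$\mathrm{Sep}(v,v')\cap\mathrm{Sep}(v',v'')=\emptyset\ \Longrightarrow\ r(v,v')\,r(v',v'')=r(v,v''). \tag{1}$$
Directly from the definitions,
$$r(nv,nv')=r(v,v')\ (n\in N_I),\qquad r(v^{*},v'^{*})=\Delta^{-1}r(v,v')\Delta,\qquad r(v,v^{*})=\delta_J. \tag{2}$$
Finally, if $g\le h\le D(g)$ with $g\in\mathcal G(I,J)$, then $g^{-1}h\le\delta_J$, so $g^{-1}h$ is simple. It is the lift of its image, so
$$g\le h\le D(g)\ \Longrightarrow\ g^{-1}h=r(\bar g,\bar h). \tag{3}$$

**6.4. Base points.** Define $c_J\in F_J$ by $\alpha_s(c_J)=1$ for $s\notin J$ and $0$ for $s\in J$, and put $c_v=vc_J\in C_v$. Then $c_{nv}=nc_v$ for $n\in N_I$.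

## 7. Monotone paths in $\mathcal D$

**Definition 7.1.** $\mathcal F$ is the set of nondecreasing maps $f:\mathbb R\to\mathcal D$, right-continuous for the discrete topology on $\mathcal D$, with $f(\theta+\pi)=D(f(\theta))$. Put $\mathrm{dist}(f,f')=\mathrm{meas}\{\theta\in[0,\pi):f(\theta)\ne f'(\theta)\}$ and $v_f(\theta)=\overline{f(\theta)}\in\mathcal V$.

Each jump of $f$ raises $\ell(f)$ by at least $1$, and $\ell(f(\theta+\pi))-\ell(f(\theta))\le\ell(\Delta)$. So $f$ has at most $\ell(\Delta)$ jumps in any half-open interval of length $\pi$, and is constant between jumps. The function $\mathrm{dist}$ is a metric: if it vanishes, then $f=f'$ almost everywhere, hence everywhere by right-continuity. As $D$ is injective, any half-open interval of length $\pi$ gives the same value. Since $f(\theta)\le f(\theta')\le D(f(\theta))$ for $\theta\le\theta'\le\theta+\pi$, (3) gives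
$$f(\theta)^{-1}f(\theta')=r(v_f(\theta),v_f(\theta'))\qquad(\theta\le\theta'\le\theta+\pi). \tag{4}$$
Also $v_f(\theta+\pi)=v_f(\theta)^{*}$ and $v_f(\theta+2\pi)=v_f(\theta)$.

**Example 7.2.** Let $W$ be of type $A_1$ and $I=\emptyset$. Then $\mathcal D=\{s^n:n\in\mathbb Z\}$ and $D(s^n)=s^{n+1}$. An element of $\mathcal F$ has one jump per half-turn, so $\mathcal F=\{f_a:a\in\mathbb R\}$ with $f_a(\theta)=s^{\lfloor(\theta-a)/\pi\rfloor}$. For $|a-a'|\le\pi$, $\mathrm{dist}(f_a,f_{a'})=|a-a'|$. So $\mathcal F$ is a line. We shall see that $a$ plays the role of a determination of the argument of $x\in\mathbb C^\times$.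

**7.3. Values at constancy points are locally constant.** *If $f_0$ is constant on $[\theta_0-\epsilon,\theta_0+\epsilon]$, $0<\epsilon<\pi/2$, and $\mathrm{dist}(f,f_0)<\epsilon$, then $f(\theta_0)=f_0(\theta_0)$.* This will give continuity statements. The function $f$ takes the value $f_0(\theta_0)$ somewhere in $(\theta_0-\epsilon,\theta_0)$ and somewhere in $(\theta_0,\theta_0+\epsilon)$, since each has measure $\epsilon$. As $f$ is monotone, $f(\theta_0)=f_0(\theta_0)$.

**7.4. Windows.** *For $f\in\mathcal F$ and $\alpha\in\Phi\setminus\Phi_I$ there is a unique $\psi_\alpha(f)\in\mathbb R/2\pi$ such that $\alpha>0$ on $C_{v_f(\theta)}$ for $\theta\in[\psi_\alpha-\frac\pi2,\psi_\alpha+\frac\pi2)$ and $\alpha<0$ on $C_{v_f(\theta)}$ for $\theta\in[\psi_\alpha+\frac\pi2,\psi_\alpha+\frac{3\pi}2)$.* Thus an arbitrary monotone path treats each single root as a rotating point does. Let $\varepsilon(\theta)$ be the sign of $\alpha$ on $C_{v_f(\theta)}$. By 6.2, $\varepsilon(\theta+\pi)=-\varepsilon(\theta)$. Let $\theta\le\theta'\le\theta''\le\theta+\pi$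 and write $v,v',v''$ for the values of $v_f$ at $\theta,\theta',\theta''$. By (4),
$$r(v,v')\,r(v',v'')\,r(v'',v^{*})=r(v,v^{*}) .$$
So $|\mathrm{Sep}(v,v')|+|\mathrm{Sep}(v',v'')|+|\mathrm{Sep}(v'',v^{*})|=|\mathrm{Sep}(v,v^{*})|$. The set $\mathrm{Sep}(v,v^{*})$ is the symmetric difference of the three sets on the left, that is, the set of elements lying in exactly one or in all three of them. An element lying in two or three of the sets would make the left side larger than the right, so the three sets are pairwise disjoint. Now $\varepsilon$ changes an odd number of times on $[\theta,\theta+\pi]$. If it changed three times or more, we could choose $\theta',\theta''$ with $\pm\alpha$ in all three sets. So it changes exactly once. Let $\tau$ be a jump of $\varepsilon$ from $-$ to $+$. By antiperiodicity there is a jump at $\tau+\pi$, so it is the only one in $(\tau,\tau+\pi]$. Thus $\varepsilon=+$ on $[\tau,\tau+\pi)$ and $\varepsilon=-$ on $[\tau+\pi,\tau+2\pi)$. Take $\psi_\alpha=\tau+\frac\pi2$. Uniqueness is clear.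

**7.5. The symmetry $\phi$.** Let $b,d,k,\zeta$ be as in Theorem B, and $s_0=2\pi k/d$, so that $\zeta=e^{is_0}$. Put
$$(\phi f)(\theta)=b\,f(\theta-s_0).$$
This lies in $\mathcal F$, since $b\in\Gamma$ preserves $\le$ and commutes with $D$. It is an isometry preserving the pointwise order. Since $f(\theta-2\pi k)=D^{-2k}f(\theta)=p_I^{-k}f(\theta)$, we have $\phi^df=b^dD^{-2k}f=p_I^kp_I^{-k}f=f$: $\phi$ has finite order on $\mathcal F$. The pointwise join of $f,g\in\mathcal F$ lies in $\mathcal F$. It is nondecreasing; it is right-continuous, since $f$ and $g$ are both constant on some $[\theta,\theta+\epsilon)$; and $D$ preserves joins. Moreover $\phi$ preserves pointwise joins.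

**Proposition 7.6.** *$\mathcal F^\phi$ is nonempty and contractible.*

**Step 1: a fixed path.** We need an element of $\mathcal F^\phi$ to contract to. Let $f_1(\theta)=D^{\lfloor\theta/\pi\rfloor}(1)$, an element of $\mathcal F$ since $g\le D(g)$. Then $f_{\ast}:=\bigvee_{i=0}^{d-1}\phi^if_1$ lies in $\mathcal F$, and $\phi f_{\ast}=f_{\ast}$ because $\phi^d=1$.

**Step 2: joining with translates of $f_{\ast}$.** This is the equivariant operation. For $f\in\mathcal F^\phi$, $s\in\mathbb R$, put $h(f,s)(\theta)=f(\theta)\vee f_{\ast}(\theta+s)$. Translation in $\theta$ commutes with $\phi$, so $h(f,s)\in\mathcal F^\phi$. For $s<s'$, $f_{\ast}(\theta+s)\ne f_{\ast}(\theta+s')$ forces a jump of $f_{\ast}$ in $(\theta+s,\theta+s']$. For a given jump this occurs for $\theta$ in an interval of length $s'-s$, and there are at most $\ell(\Delta)$ jumps modulo $\pi$. Hence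
$$\mathrm{dist}(h(f,s),h(f',s'))\le\mathrm{dist}(f,f')+\ell(\Delta)\,|s-s'| ,$$
so $h$ is continuous. The same estimate shows that $s\mapsto f_{\ast}(\cdot+s)$ is continuous.

**Step 3: every path lies between two translates of $f_{\ast}$, locally uniformly.** We look for continuous $\sigma,\tau:\mathcal F^\phi\to\mathbb R$ with
$$f_{\ast}(\cdot+\tau(f))\le f\le f_{\ast}(\cdot+\sigma(f))\quad\text{pointwise.}$$
Given $f$, by 5.12 there is $m$ with $D^mf_{\ast}(0)\ge Df(0)$. For $\theta\in[0,\pi)$, $f_{\ast}(\theta+m\pi)=D^mf_{\ast}(\theta)\ge D^mf_{\ast}(0)\ge Df(0)=f(\pi)\ge f(\theta)$. By $D$-equivariance $f\le f_{\ast}(\cdot+m\pi)$ everywhere. Likewise there is $m'$ with $D^{1-m'}f_{\ast}(0)\le f(0)$. For $\theta\in[0,\pi)$, $f_{\ast}(\theta-m'\pi)\le f_{\ast}(\pi-m'\pi)=D^{1-m'}f_{\ast}(0)\le f(0)\le f(\theta)$, so $f_{\ast}(\cdot-m'\pi)\le f$ everywhere.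

Now let $\mathrm{dist}(f,f')<\pi$. There is $\theta_1\in[0,\pi)$ with $f(\theta_1)=f'(\theta_1)$. For $\theta\in[0,\pi)$, $f'(\theta)\le f'(\theta_1+\pi)=f(\theta_1+\pi)\le f(\theta+2\pi)$. So $f'\le f(\cdot+2\pi)$ everywhere, and by symmetry $f(\cdot-2\pi)\le f'$. Hence
$$f_{\ast}(\cdot-(m'+2)\pi)\le f'\le f_{\ast}(\cdot+(m+2)\pi).$$
So each $f$ has a neighborhood on which one constant, hence every larger constant, is admissible for $\sigma$, and one constant, hence every smaller one, is admissible for $\tau$. The metric space $\mathcal F^\phi$ is paracompact. Glue these constants by a partition of unity. At each point, a convex combination of constants admissible for $\sigma$ is at least the smallest of them, and one of constants admissible for $\tau$ is at most the largest of them, so both remain admissible.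

**Step 4: the contraction.** We have $h(f,\tau(f))=f$ and $h(f,\sigma(f))=f_{\ast}(\cdot+\sigma(f))$. The homotopy $(f,t)\mapsto h\big(f,(1-t)\tau(f)+t\sigma(f)\big)$, followed by $(f,t)\mapsto f_{\ast}(\cdot+(1-t)\sigma(f))$, contracts $\mathcal F^\phi$ to $f_{\ast}$. $\square$

## 8. The covering $\widetilde Y\to X^{\rm reg}$

For $x\in X^{\rm reg}$ and $\alpha\in\Phi\setminus\Phi_I$ put $\chi_\alpha(x)=-\arg\alpha(x)$. As $\alpha$ is real,
$$\alpha(\mathrm{Re}(e^{i\theta}x))=\mathrm{Re}(e^{i\theta}\alpha(x))=|\alpha(x)|\cos(\theta-\chi_\alpha(x)). \tag{5}$$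
Let $\Theta_x=\bigcup_\alpha(\chi_\alpha(x)+\frac\pi2+\pi\mathbb Z)$. For $\theta\notin\Theta_x$ let $v_x(\theta)\in\mathcal V$ be defined by $\mathrm{Re}(e^{i\theta}x)\in C_{v_x(\theta)}$. Then $v_x(\theta+\pi)=v_x(\theta)^{*}$, and $v_x$ is constant on the components of $\mathbb R\setminus\Theta_x$.

**Definition 8.1.** $\widetilde Y=\{(x,f)\in X^{\rm reg}\times\mathcal F:\ v_f(\theta)=v_x(\theta)\ \forall\theta\notin\Theta_x\}$, with the subspace topology.

For $(x,f)\in\widetilde Y$, comparing (5) with 7.4 gives $\psi_\alpha(f)=\chi_\alpha(x)$ mod $2\pi$, and by (4) $f$ is constant on the components of $\mathbb R\setminus\Theta_x$. In Example 7.2, with $V=\mathbb C$ and root $\alpha(x)=x$, the path $f_a$ has window $[a,a+\pi)$, so $\widetilde Y=\{(x,f_a):a+\frac\pi2\equiv-\arg x \bmod 2\pi\}$. This is the universal cover of $\mathbb C^\times$.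

**Proposition 8.2.** *$\widetilde Y\to X^{\rm reg}$ is a covering.*

For $v\in\mathcal V$ and $\theta_0\in\mathbb R$ let $O=\{x\in X:\mathrm{Re}(e^{i\theta_0}x)\in C_v\}$. It is open, convex, contained in $X^{\rm reg}$, and such sets cover $X^{\rm reg}$. For $x\in O$ we have $\theta_0\notin\Theta_x$ and $v_x(\theta_0)=v$. Let $\mathcal D_v=\{g\in\mathcal D:\bar g=v\}$, discrete. We show that $(x,f)\mapsto(x,f(\theta_0))$ is a homeomorphism $\widetilde Y|_O\to O\times\mathcal D_v$.

**Step 1: injectivity.** One value of $f$ must determine $f$. Let $g=f(\theta_0)$. By (4), $f(\theta)=g\,r(v,v_x(\theta))$ for $\theta\in[\theta_0,\theta_0+\pi]\setminus\Theta_x$. The rest of $f$ is determined by right-continuity and $D$.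

**Step 2: surjectivity.** We must build $f$ from $(x,g)$. Define $f$ by this formula on $[\theta_0,\theta_0+\pi)\setminus\Theta_x$, extend it right-continuously to $[\theta_0,\theta_0+\pi)$, then by $f(\theta+j\pi)=D^jf(\theta)$. Let $\theta_0\le\theta\le\theta'\le\theta_0+\pi$ be off $\Theta_x$. By (5) each $\alpha$ changes sign exactly once on $[\theta_0,\theta_0+\pi]$ along $v_x$, so $\mathrm{Sep}(v,v_x(\theta))\cap\mathrm{Sep}(v_x(\theta),v_x(\theta'))=\emptyset$. By (1), for $\theta'<\theta_0+\pi$ we get $f(\theta)^{-1}f(\theta')=r(v_x(\theta),v_x(\theta'))\in\mathcal C$. For $\theta'=\theta_0+\pi$ we get $f(\theta)\le g\,r(v,v^{*})=D(g)=f(\theta_0+\pi)$, by (2). Since $D$ is an order automorphism, $f$ is nondecreasing on $\mathbb R$. So $f\in\mathcal F$. The image of $g\,r(v,v_x(\theta))$ in $W$ is $v_x(\theta)$, and $D$ lifts $v\mapsto v^{*}$, so $v_f=v_x$ off $\Theta_x$.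

**Step 3: continuity both ways.** Since $\theta_0\notin\Theta_x$, $f$ is constant near $\theta_0$, so $f(\theta_0)$ is locally constant on $\widetilde Y|_O$ by 7.3. Conversely let $x\to x_0$ in $O$ with $g$ fixed. On the complement in $[\theta_0,\theta_0+\pi]$ of any small open neighborhood of $\Theta_{x_0}$, a compact set, the $\alpha(\mathrm{Re}(e^{i\theta}x_0))$ are bounded away from $0$. So $v_x=v_{x_0}$ there for $x$ near $x_0$, and the corresponding paths agree there. Hence their distance tends to $0$. $\square$

**8.3. The action of $\Gamma$.** We identify the fibers over $X^{\rm reg}/N_I$. For $\gamma\in\Gamma$ put $\gamma(x,f)=(\bar\gamma x,\gamma f)$. By 5.9, $\bar\gamma\in N_I$, so $\Theta_{\bar\gamma x}=\Theta_x$. From $C_{\bar\gamma v}=\bar\gamma C_v$ we get $v_{\bar\gamma x}=\bar\gamma v_x$, and $v_{\gamma f}=\bar\gamma v_f$. So $\Gamma$ acts on $\widetilde Y$, continuously, and freely since $\gamma f(\theta)=f(\theta)$ implies $\gamma=1$. *Given $(x,f),(nx,f')\in\widetilde Y$ with $n\in N_I$, there is $\gamma\in\Gamma$ with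 $\bar\gamma=n$ and $\gamma(x,f)=(nx,f')$.* Indeed choose $\theta\notin\Theta_x=\Theta_{nx}$, and let $g=f(\theta)$, $g'=f'(\theta)$, lying over $v$ and $nv$. Both lie in $\mathcal G(I,J)$ with the same $J=v^{-1}Iv=(nv)^{-1}I(nv)$, so $\gamma=g'g^{-1}\in\Gamma$ and $\bar\gamma=n$. The elements $\gamma(x,f)$ and $(nx,f')$ of $\widetilde Y$ have the same point $nx$ and the same value $g'$ at $\theta$, so they agree by Step 1 above. Thus the $\Gamma$-orbits are the fibers of $\widetilde Y\to X^{\rm reg}/N_I$.

**8.4. The rotation and its fixed set.** Let $T(x,f)=(\zeta^{-1}x,f(\cdot-s_0))$. Since $\mathrm{Re}(e^{i\theta}\zeta^{-1}x)=\mathrm{Re}(e^{i(\theta-s_0)}x)$, this is a homeomorphism of $\widetilde Y$. It commutes with $\Gamma$. Put $\phi=b\circ T$, so $\phi(x,f)=(\zeta^{-1}\bar bx,\phi f)$, with $\phi f$ as in 7.5. Let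
$$Z=\widetilde Y^\phi=\{(x,f)\in\widetilde Y:x\in E,\ f\in\mathcal F^\phi\}.$$

## 9. Averaging a monotone path to a point

We know that $\mathcal F^\phi$ is contractible and want the same for $Z$. So we compare an arbitrary path $f$ with points $y\in X$ that are roughly synchronized with it.

**Definition 9.1.** $\mathcal A=\{(f,y)\in\mathcal F\times X:\ \mathrm{Re}(e^{i\psi_\alpha(f)}\alpha(y))>0\ \ \forall\alpha\in\Phi\setminus\Phi_I\}$.

For fixed $f$ this is a convex condition on $y$, and it implies $y\in X^{\rm reg}$. By (5) it says $\cos(\psi_\alpha(f)-\chi_\alpha(y))>0$: the windows of $f$ and of $y$ are less than a quarter-turn apart. A true pair $(x,f)\in\widetilde Y$ has them equal.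

**Lemma 9.2.** *For $(f,y)\in\mathcal A$ and $\theta\notin\Theta_y$ put*
$$\tilde f(\theta)=f(\theta-\tfrac\pi2)\;r\big(v_f(\theta-\tfrac\pi2),\,v_y(\theta)\big).$$
*Extended right-continuously, $\tilde f\in\mathcal F$ and $\Lambda(f,y):=(y,\tilde f)\in\widetilde Y$. The map $\Lambda:\mathcal A\to\widetilde Y$ is continuous. If $(x,f)\in\widetilde Y$, then $(f,x)\in\mathcal A$ and $\Lambda(f,x)=(x,f)$. If moreover $(f,y)\in\mathcal A$ with $f\in\mathcal F^\phi$ and $y\in E$, then $\Lambda(f,y)\in Z$.*

**Step 1: what is to be checked.** By construction $\tilde f(\theta)\in\mathcal D$ lies over $v_y(\theta)$, and (2) gives $\tilde f(\theta+\pi)=\Delta_I^{-1}f(\theta-\frac\pi2)\Delta\cdot\Delta^{-1}r(\cdots)\Delta=D(\tilde f(\theta))$. As $\tilde f$ is a step function with finitely many jumps per period, it remains to see that it does not decrease across any $\theta_0\in\mathbb R$.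

**Step 2: monotonicity.** Let $v_0,v_1$ be the values of $v_f$ just before and at $\theta_0-\frac\pi2$, let $v_0',v_1'$ be the values of $v_y$ just before and just after $\theta_0$, and $g_0$ the value of $f$ just before $\theta_0-\frac\pi2$. Just before $\theta_0$, $\tilde f=g_0\,r(v_0,v_0')$. Just after, by (4), $\tilde f=g_0\,r(v_0,v_1)\,r(v_1,v_1')$. We claim
$$r(v_0,v_1)\,r(v_1,v_1')=r(v_0,v_1')=r(v_0,v_0')\,r(v_0',v_1'). \tag{6}$$
Then $\tilde f$ is multiplied on the right by $r(v_0',v_1')\in\mathcal C$ across $\theta_0$, as desired.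

*First equality.* Let $\alpha\in\mathrm{Sep}(v_0,v_1)$, with sign chosen so that $\alpha>0$ on $C_{v_1}$. The sign along $v_f$ changes from $-$ to $+$ at $\theta_0-\frac\pi2$, so $\theta_0-\frac\pi2=\psi_\alpha(f)-\frac\pi2$ mod $2\pi$, and $\psi_\alpha(f)=\theta_0$. As $(f,y)\in\mathcal A$, $\alpha(\mathrm{Re}(e^{i\theta_0}y))=\mathrm{Re}(e^{i\psi_\alpha(f)}\alpha(y))>0$. So $\alpha>0$ on $C_{v_1'}$, and $\alpha\notin\mathrm{Sep}(v_1,v_1')$. Apply (1).

*Second equality.* Let $\alpha\in\mathrm{Sep}(v_0',v_1')$, with $\alpha>0$ on $C_{v_0'}$. By (5) the sign along $v_y$ changes from $+$ to $-$ at $\theta_0$, so $\theta_0=\chi_\alpha(y)+\frac\pi2$ mod $2\pi$. As $\cos(\psi_\alpha(f)-\chi_\alpha(y))>0$, the angle $\theta_0-\frac\pi2=\chi_\alpha(y)$ lies in the open window $(\psi_\alpha(f)-\frac\pi2,\psi_\alpha(f)+\frac\pi2)$ mod $2\pi$. So $\alpha>0$ on $C_{v_0}$, and $\alpha\notin\mathrm{Sep}(v_0,v_0')$. Apply (1).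

So $\tilde f\in\mathcal F$, and $(y,\tilde f)\in\widetilde Y$.

**Step 3: continuity.** At $(f_0,y_0)$ choose $\theta_0\notin\Theta_{y_0}$ with $\theta_0-\frac\pi2$ not a jump of $f_0$. For $(f,y)\in\mathcal A$ close to $(f_0,y_0)$, $f(\theta_0-\frac\pi2)=f_0(\theta_0-\frac\pi2)$ by 7.3, and $v_y(\theta_0)=v_{y_0}(\theta_0)$. So $\tilde f(\theta_0)$ is unchanged, and continuity follows from the chart of 8.2 at $\theta_0$.

**Step 4: $\Lambda$ on $\widetilde Y$.** If $(x,f)\in\widetilde Y$, then $\psi_\alpha(f)=\chi_\alpha(x)$, so $e^{i\psi_\alpha(f)}\alpha(x)=|\alpha(x)|>0$. For $\theta\notin\Theta_x$, $v_x(\theta)=v_f(\theta)$, so $\tilde f(\theta)=f(\theta)$ by (4).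

**Step 5: equivariance.** Let $\phi f=f$ and $\bar by=\zeta y$. Then $v_f(\theta)=\bar bv_f(\theta-s_0)$. As $y=\zeta^{-1}\bar by$, also $v_y(\theta)=v_{\bar by}(\theta-s_0)=\bar bv_y(\theta-s_0)$. Using $r(\bar bv,\bar bv')=r(v,v')$,
$$b\tilde f(\theta-s_0)=bf(\theta-s_0-\tfrac\pi2)\,r\big(v_f(\theta-s_0-\tfrac\pi2),v_y(\theta-s_0)\big)=f(\theta-\tfrac\pi2)\,r\big(v_f(\theta-\tfrac\pi2),v_y(\theta)\big)=\tilde f(\theta).\qquad\square$$

**Lemma 9.3.** *For $f\in\mathcal F$ let*
$$x_f=\int_0^{2\pi}e^{-i\theta}c_{v_f(\theta)}\,d\theta\in X .$$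
*Then $(f,x_f)\in\mathcal A$, $f\mapsto x_f$ is continuous, and $x_f\in E$ if $f\in\mathcal F^\phi$.*

This is the averaging. The integrand is $2\pi$-periodic. Put $\psi=\psi_\alpha(f)$. Then
$$\mathrm{Re}(e^{i\psi}\alpha(x_f))=\int_0^{2\pi}\cos(\psi-\theta)\,\alpha(c_{v_f(\theta)})\,d\theta>0,$$
because by 7.4 the integrand is positive except at the two points $\theta=\psi\pm\frac\pi2$ mod $2\pi$, where the cosine vanishes. Continuity holds since there are finitely many $c_v$, and for $f$ near $f'$ the integrands differ on a set of measure at most $2\,\mathrm{dist}(f,f')$. Finally, by 6.4, $x_{\phi f}=\int_0^{2\pi} e^{-i\theta}\,\bar bc_{v_f(\theta-s_0)}\,d\theta=\zeta^{-1}\bar bx_f$. So $\phi f=f$ gives $\bar bx_f=\zeta x_f$. $\square$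

**Proposition 9.4.** *$Z$ is nonempty and contractible.*

The map $\beta:\mathcal F^\phi\to Z$, $\beta(f)=\Lambda(f,x_f)$, is well defined and continuous by 9.2 and 9.3, so $Z\ne\emptyset$ by 7.6. For $(x,f)\in Z$ both $(f,x)$ and $(f,x_f)$ lie in $\mathcal A$, with $x,x_f\in E$. As the condition defining $\mathcal A$ is convex in $y$ and $E$ is linear,
$$Z\times[0,1]\to Z,\qquad((x,f),t)\mapsto\Lambda(f,(1-t)x+tx_f)$$
is well defined and continuous. It is a homotopy from $\mathrm{id}_Z$ to the composite $Z\to\mathcal F^\phi\xrightarrow{\ \beta\ }Z$, $(x,f)\mapsto f\mapsto\beta(f)$. As $\mathcal F^\phi$ is contractible, this composite, hence $\mathrm{id}_Z$, is null-homotopic. $\square$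

## 10. $C_\Gamma(b)$ as a fundamental group: proof of Theorem B

**Step 1: $Z$ is the universal cover of $E^\circ$.** As $Z\neq\emptyset$, $E^\circ\neq\emptyset$. So $E^\circ$ is the complement of finitely many complex hyperplanes in $E$, hence connected. On $\widetilde Y|_{E^\circ}$, $\phi$ is a homeomorphism over $\mathrm{id}_{E^\circ}$, as $\zeta^{-1}\bar bx=x$ on $E$. Over a connected evenly covered open set it permutes the sheets, so its fixed set $Z$ is a union of sheets there. Hence $Z\to E^\circ$ is a covering, surjective because $E^\circ$ is connected and $Z\ne\emptyset$. By 9.4, $Z$ is contractible, so this is the universal covering.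

**Step 2: passing to the quotient.** Let $C=C_{N_I}(\bar b)$. It preserves $E$, and acts freely on $E^\circ\subset X^{\rm reg}$. As $C$ is finite, $E^\circ\to E^\circ/C$ is a finite covering, and $Z\to E^\circ/C$ is again a universal covering.

**Step 3: the deck group.** We show that it is $C_\Gamma(b)$. Elements of $C_\Gamma(b)$ commute with $\phi=bT$, so they act on $Z$. The action is free, and preserves the fibers of $Z\to E^\circ/C$, since $\bar\gamma\in C$ for $\gamma\in C_\Gamma(b)$. It is transitive on each fiber. Let $z,z'\in Z$ lie over $x$ and $cx$ with $c\in C$. By 8.3 there is $\gamma\in\Gamma$ with $\gamma z=z'$, and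
$$bTz'=z'=\gamma z=\gamma\phi z=\gamma bTz=\gamma b\gamma^{-1}T\gamma z=(\gamma b\gamma^{-1})Tz' .$$
By freeness, $\gamma b\gamma^{-1}=b$. A group of deck transformations of a connected covering that is transitive on fibers is the full deck group. So $C_\Gamma(b)\cong\pi_1(E^\circ/C)$.

**Step 4: the monoid.** Let $M_b=\{x\in\mathcal C(I,I):xb=bx\}$. By 5.2 it is a submonoid of $C_\Gamma(b)$, hence cancellative. As $p_I$ is central in $\Gamma$, $p_I\in M_b$. If $\gamma\in C_\Gamma(b)$, then $\gamma=cp_I^{-n}$ with $c\in\mathcal C(I,I)$, and $c=\gamma p_I^n$ commutes with $b$, so $c\in M_b$. Thus every element of $C_\Gamma(b)$ is a fraction $cp_I^{-n}$ with $c\in M_b$. For $a\in M_b$ write $a^{-1}=a'p_I^{-n}$ with $a'\in M_b$, so that $aa'=a'a=p_I^n$. For $b'\in M_b$, $a(a'b')=p_I^nb'=b'p_I^n$ is a common right multiple of $a$ and $b'$, and $(b'a')a=b'p_I^n=p_I^nb'$ is a common left multiple. So both Ore conditions hold, and the group of fractions of $M_b$ is $C_\Gamma(b)$. $\square$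

## 11. The mirrors of $G$: proof of Theorem C

From now on we are in the setting of Section 2 under (b). Let $E=V_d$, $\zeta=\zeta_d$. By (b), $C_W(E)=W_I$, so $E\subset X$; and $E$ is not strictly contained in the $\zeta$-eigenspace of any element of $W$, which is all we use of maximality.

**11.1. Identification of $G$.** *$\mathbf w\in\mathcal C(I,I)$, $w\in N_I$, and $C_W(wW_I)=N_W(E)=W_I\rtimes C_{N_I}(w)$, where $N_W(E)=\{x\in W:xE=E\}$. So $G\cong C_{N_I}(w)$, compatibly with the actions on $E$.* An element of $\mathbf I$ left-dividing $\mathbf w$ would divide $\mathbf w^d=p_I$, which is $\mathbf I$-reduced by 5.6. So $\mathbf w$ is $\mathbf I$-reduced. With $\mathbf w\mathbf I\mathbf w^{-1}=\mathbf I$, $\mathbf w\in\mathcal C(I,I)$, and $w\in N_I$ by 5.9. Let $x=un\in N_W(W_I)$ with $u\in W_I$, $n\in N_I$. As $n$ and $nwn^{-1}$ normalize $W_I$, $x\,wW_I\,x^{-1}=u(nwn^{-1})W_Iu^{-1}=nwn^{-1}W_I$. So $x\in C_W(wW_I)$ iff $nwn^{-1}\in wW_I\cap N_I$, and this intersection is $\{w\}$ because $W_I\cap N_I=1$. Thus $C_W(wW_I)=W_I\rtimes C_{N_I}(w)$,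 and its elements preserve $E$. Conversely, if $xE=E$, then $x$ normalizes $C_W(E)=W_I$. Both $xwx^{-1}$ and $w$ act on $E$ as $\zeta$, so $xwx^{-1}w^{-1}\in C_W(E)=W_I$, whence $x\in C_W(wW_I)$.

**11.2. A reflecting hyperplane $K$ of $G$ on $E$ is a trace.** Let $g\in N_W(E)$ act on $E$ as a reflection with hyperplane $K$. Then $g\in C_W(K)\setminus C_W(E)$. By (F5), $C_W(K)$ is generated by reflections, so it contains some $s_H\notin C_W(E)$. Then $H\supset K$ and $H\not\supset E$, so $H\cap E=K$.

**11.3. A trace is a reflecting hyperplane of $G$.** Let $H\not\supset E$ be a reflecting hyperplane of $W$ and $K=H\cap E$. The first candidate for a reflection of $E$ with hyperplane $K$ is $s_H$, but $s_H$ need not preserve $E$. In Section 1, with $m=3$, neither $s$ nor $t$ commutes with $w_0$, so neither preserves the line $V_2$; it is $w_0$ that acts on $V_2$ as the reflection. So we look in the whole group $P=C_W(K)$, which contains $s_H$ and is a reflection group by (F5). We must find $p\in P$ with $pE=E$ acting nontrivially on $E$, and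 invariant theory will show that there is one.

**Step 1: invariants adapted to $w$.** Since $wK=K$, $w$ normalizes $P$. By Chevalley, $R=\mathbb C[V]^P$ is a polynomial ring in $r=\dim V$ homogeneous generators. The map $f\mapsto f\circ w^{-1}$ is a graded automorphism of $R$ of finite order, hence diagonalizable on each graded piece. So we can choose homogeneous eigenvectors $f_1,\dots,f_r\in R_+$ lifting a basis of the $r$-dimensional graded space $R_+/R_+^2$. By the graded Nakayama lemma they generate $R$, and since $R$ has Krull dimension $r$ they are algebraically independent. Write $d_i=\deg f_i$ and $f_i(w^{-1}y)=\varepsilon_if_i(y)$. Let $F=(f_1,\dots,f_r):V\to\mathbb C^r$, a finite surjective map whose fibers are the $P$-orbits. Let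
$$A=\{i:\varepsilon_i\zeta^{d_i}=1\},\qquad\mathbb C^A=\{z\in\mathbb C^r:z_i=0\ \ \forall i\notin A\}.$$

**Step 2: $E$ maps finitely onto $\mathbb C^A$.** This is where maximality enters. For $y\in V$,
$$\exists p\in P:\ wpy=\zeta y\iff\zeta w^{-1}y\in Py\iff\zeta^{d_i}\varepsilon_if_i(y)=f_i(y)\ \forall i .$$
So $Q:=\bigcup_{p\in P}\ker(wp-\zeta)=F^{-1}(\mathbb C^A)$. As $F$ is finite, hence closed, and $\mathbb C^A=F(Q)$ is irreducible, some irreducible component $Q_1$ of $Q$ has $F(Q_1)=\mathbb C^A$. Since the fibers of $F$ are $P$-orbits, $Q=\bigcup_{p\in P}pQ_1$. So all components of $Q$ have dimension $|A|$ and image $\mathbb C^A$. Each of them is some $\ker(wp-\zeta)$, because $Q$ is a finite union of these linear subspaces. Now $E=\ker(w-\zeta)\subset Q$ is irreducible, so it lies in a component, which is the $\zeta$-eigenspace of an element $wp\in W$. By maximality $E$ is that component. So $\dim E=|A|$, and $F|_E:E\to\mathbb C^A$ is finite and surjective.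

**Step 3: if $P$ gave no symmetry of $E$, the degrees in $A$ would all be $1$.** Suppose that every $p\in P$ with $pE=E$ acts trivially on $E$. Let $y\in E$ avoid the proper subspaces $E\cap pE$ ($p\in P$, $pE\ne E$), and let $y'\in E$ with $F(y')=F(y)$. Then $y'=py$ for some $p\in P$, and $y\in E\cap p^{-1}E$. So $p^{-1}E=E$, $p$ acts trivially on $E$, and $y'=y$. So the generic fiber of $F|_E$ is one point. In characteristic $0$ the degree of a finite dominant morphism of irreducible varieties is the cardinality of its generic fiber. So $\mathbb C[E]$ and its subring $\mathbb C[f_i|_E]_{i\in A}$ have the same fraction field. The former is integral over the latter; the latter is a polynomial ring, hence integrally closed; so they are equal. The degree-one part of $\mathbb C[E]$ has dimension $\dim E=|A|$ and is spanned by the $f_i|_E$ with $i\in A$, $d_i=1$. Therefore $d_i=1$ for all $i\in A$.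

**Step 4: but some degree in $A$ is not $1$.** We count the $i\in A$ with $d_i=1$. The $f_i$ with $d_i=1$ form an eigenbasis of $R_1=(V^{*})^P\cong(V^P)^{*}$ for the contragredient action of $w$, and such an $i$ is in $A$ iff $\varepsilon_i=\zeta^{-1}$. So their number is the multiplicity of $\zeta^{-1}$ on $(V^P)^{*}$, that is, the multiplicity of $\zeta$ on $V^P$, namely $\dim(V^P\cap E)$. Here $K\subset V^P\cap E\subsetneq E$, as $s_H\in P$ does not fix $E$ pointwise. So this number is $\dim E-1<|A|$, contradicting Step 3.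

**Step 5: conclusion.** So some $p\in P$ with $pE=E$ acts nontrivially on $E$. It fixes the hyperplane $K$ of $E$ pointwise and has finite order, so it is a reflection of $E$ with hyperplane $K$. By 11.1, $p\in N_W(E)=C_W(wW_I)$, so it defines an element of $G$. $\square$

## 12. The centralizer monoid and the braid group of $G$: proof of Theorem 2.3

Let $\mathbf w^d=p_I$ with $\mathbf w$ not extendible, so that (b) holds. By 11.1, $\mathbf w\in\mathcal C(I,I)\subset\Gamma$. Apply Theorem B to $b=\mathbf w$ with $k=1$, so $\zeta=\zeta_d$. Since $V_d\subset X$, the space $E$ of Theorem B is $V_d$. The condition $\mathbf x\mathbf I\mathbf x^{-1}=\mathbf I$ is the same as $\mathbf x^{-1}\mathbf I\mathbf x=\mathbf I$, so the monoid $\{\mathbf x\in\mathcal C(I,I):\mathbf x\mathbf w=\mathbf w\mathbf x\}$ of Theorem B is exactly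
$$M=\{\mathbf x\in C_{B^+}(\mathbf w):\mathbf x\mathbf I\mathbf x^{-1}=\mathbf I,\ \mathbf x\ \mathbf I\text{-reduced}\}.$$
It is a cancellative Ore monoid with group of fractions $C_\Gamma(\mathbf w)\cong\pi_1(E^\circ/C_{N_I}(w))$. By 11.1, $C_{N_I}(w)\cong G$, compatibly with the actions on $V_d$.

It remains to see that $E^\circ=V_d^{\rm reg}$. We have $E^\circ=V_d\setminus\bigcup_{\alpha\in\Phi\setminus\Phi_I}\ker\alpha$, and
$$\alpha\in\Phi_I\iff s_\alpha\in W_I=C_W(V_d)\iff\ker\alpha\supset V_d .$$
So $E^\circ$ is the complement in $V_d$ of the traces of the reflecting hyperplanes of $W$ not containing $V_d$. By Theorem C these traces are exactly the reflecting hyperplanes of $G$, so $E^\circ=V_d^{\rm reg}$. Hence the group of fractions of $M$ is isomorphic to $\pi_1(V_d^{\rm reg}/G)$, the braid group of $G$. $\blacksquare$
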